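# Doubling the $2_V^{5-1}$ design and minimum aberration for $N/4<n\le 5N/16$

## A hyperplane $H$, its slice $A$, and the subgroup $\langle A+A\rangle$

Let $G=\mathbb F_2^m$, written additively, with $N=2^m$ elements. Call $S\subset G$ *sum-free* if $x+y+z\neq 0$ for all $x,y,z\in S$, repetitions allowed. Taking $x=y=z$ shows that $0\notin S$. A *hyperplane* is a subgroup $H$ of index 2. It cuts $S$ into
$$A=S\cap H,\qquad B=S\setminus H,\qquad a=|A|,\quad b=|B|,\quad h=|H|=N/2,$$
and we attach to it the subgroup
$$L=\langle A+A\rangle ,$$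
generated by all sums of two elements of $A$. The elements of $L$ are exactly the sums of evenly many elements of $A$.

**Definition (admissible).** The hyperplane $H$ is admissible for $S$ if $A\neq\emptyset$ and $A\cap L=\emptyset$. Equivalently, $A\ne\emptyset$ and no sum of an odd number of elements of $A$ is $0$.

If $H$ is admissible and $p\in A$, then $A\subset p+L$ and $p\notin L$. So modulo $L$ the slice $A$ shrinks to one nonzero point. The $L$-cosets outside $H$ come in pairs $\{D,D+p\}$, and sum-freeness makes the two members of a pair compete: if $y\in B\cap D$, then $y+A\subset D+p$ contains no point of $S$. Suppose that in every pair only one member is occupied. Then $S$ lies over the point $p$ together with the graph of a Boolean function $f$, and the structure of $S$ becomes a question about whether $f$ is affine, quadratic, or more complicated. This is the mechanism of the whole proof.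

**Example 1.** Let $C_5=\{e_1,e_2,e_3,e_4,w\}\subset\mathbb F_2^4$ with $w=e_1+e_2+e_3+e_4$. It is sum-free, because the only nontrivial linear relation among the five vectors involves all five.

For $H=\{x_1+x_2+x_3+x_4=0\}$ we get $A=\{w\}$ and $L=\{0\}$, so $H$ is admissible. There are four pairs $\{y,y+w\}$ outside $H$, and exactly one point of each pair, $e_i$, lies in $S$.

For $H=\{x_1=0\}$ we get $A=\{e_2,e_3,e_4\}$, and $L$ is the group of even-weight vectors supported on $\{2,3,4\}$, of order 4. Again $A\cap L=\emptyset$, so $H$ is admissible. Now there is a single pair $D=e_1+L$, $D+e_2$. Both members are occupied: $e_1\in D$ and $w=e_1+(e_2+e_3+e_4)\in D+e_2$. So an admissible hyperplane can be a poor choice, and later we shall choose it with $|L|$ as small as possible.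

**Example 2.** For $S=C_5\times\mathbb F_2\subset\mathbb F_2^5$ and $H=\{\text{last coordinate}=0\}$ we have $A=C_5\times\{0\}$. The five elements of $A$ sum to zero, an odd relation, so $H$ is not admissible.

The purpose of this object is to settle a question about two-level factorial designs: which designs with slightly more than $N/4$ factors have minimum aberration? We translate designs into subsets of $G$, show that every relevant $S$ has an admissible hyperplane unless it is disjoint from some hyperplane, read off the structure of $S$ modulo $L$, and show that any structure other than the expected one has too many words of length four.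

## Regular designs as subsets of $\mathbb F_2^m$

A regular two-level design with $N=2^{n-p}$ runs and $n$ factors is an $N\times n$ matrix with entries $\pm1$. Its first $n-p$ columns form a full factorial, and each other column is an entrywise product of some of these. The defining relation is the group of words (products of factors) equal to the identity column $I$, and $A_k$ is the number of words of length $k$. Only designs with $A_1=A_2=0$ (resolution III or higher) are considered. A design has *minimum aberration* if it sequentially minimizes $A_3,A_4,A_5,\dots$ among regular designs with the same $N$ and $n$. Designs that differ by relabeling factors, permuting runs or changing signs of columns are identified. A *projection* of a design is formed by a subset of its columns. The *doubling* of an $N\times n$ matrix $\boldsymbol X$ is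
$$D(\boldsymbol X)=\begin{pmatrix}\boldsymbol X&\boldsymbol X\\ \boldsymbol X&-\boldsymbol X\end{pmatrix}.$$
For example, doubling $\begin{pmatrix}1\\-1\end{pmatrix}$ gives a $4\times2$ matrix with columns $(1,-1,1,-1)^{T}$ and $(1,-1,-1,1)^{T}$.

Let $2_V^{5-1}$ be the 16-run, 5-factor design with $I=ABCDE$. Doubling it $t$ times gives a design with $N=16\cdot2^t$ runs and $5N/16$ factors, *the maximal design obtained by repeatedly doubling* $2_V^{5-1}$; below, simply *the maximal design*.

The problem comes from the paper "A Complementary Design Theory for Doubling". The known theorem there says that for $17N/64\le n\le5N/16$ minimum aberration designs are projections of the maximal design. The conjecture says that the same holds on the longer range $N/4+1\le n\le 5N/16$, for every $N=2^m\ge32$. It is true; the proof below does not use the known theorem.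

**Theorem 1.** Let $N=2^m\ge 32$ and $N/4+1\le n\le 5N/16$. Every regular $N$-run $n$-factor design of resolution $\ge$ III which minimizes $A_4$ among those with $A_3=0$ (in particular every minimum aberration design) is, up to isomorphism, a projection of the maximal design obtained by repeatedly doubling $2_V^{5-1}$.

The method gives more.

**Theorem 2.** Let $N=2^m\ge16$, and let $S$ be a design with $A_1=A_2=A_3=0$ and $n\ge N/4+1$.

1. (Gap) If $24A_4+3n^2-2n\le1.69\,n^4/N$, then $S$ is a projection of the maximal design obtained by repeatedly doubling $2_V^{5-1}$. For $N\ge128$ and $N/4+1\le n\le5N/16$ such $S$ exist.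
2. (Sharp bound) $24A_4+3n^2-2n\ge\frac{208}{125}\,n^4/N$, with equality iff $n=5N/16$ and $S$ is the maximal design. For $N\ge256$ and $N/4+1\le n\le5N/16$, $\min A_4$ satisfies $24A_4+3n^2-2n\le\big(\frac{208}{125}+\frac{1.23}n\big)n^4/N$.
3. (Near-balance) If $N\ge256$, $N/4+1\le n\le 5N/16$ and $S$ minimizes $A_4$ (e.g. has minimum aberration), then the numbers $n_1,\dots,n_5$ of its factors in the five classes of the maximal design satisfy $\sum(n_i-n/5)^2<n/8$.

**The dictionary.** We translate everything into sets. Each run is determined by its signs in the $m=n-p$ basic columns, so runs are the vectors of $\mathbb F_2^m$. A product of basic columns is $r\mapsto(-1)^{g(r)}$ for a linear functional $g$. So, up to sign, columns are elements of the dual group $G\cong\mathbb F_2^m$, and the product of columns is addition in $G$. A design with $A_1=A_2=0$ is an $n$-subset $S\subset G\setminus\{0\}$ that spans $G$; conversely a spanning set contains a basis, which provides the full factorial columns. The number $A_k$ counts the $k$-subsets of $S$ with sum $0$. Automorphisms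 of $G$ correspond to permutations of runs. Conversely, an isomorphism of designs preserves the property "the product of these columns is constant", hence all linear relations, so between two spanning sets it extends to an automorphism of $G$. Doubling replaces $S\subset G$ by $S\times\mathbb F_2\subset G\times\mathbb F_2$.

If $0\notin S$, then $A_3=0$ means exactly that $S$ is sum-free, because a sum $x+x+z=z$ with a repetition is never $0$.

**Definition (5-cap, type 5, even).** A 5-cap is a set of five vectors that span $\mathbb F_2^4$ and have sum $0$. Let $C_5$ be a fixed 5-cap. A set $S\subset G$ is of type 5 if $S\subset\pi^{-1}(C_5)$ for some surjective linear $\pi:G\to\mathbb F_2^4$. A set $S$ is even if it is disjoint from some hyperplane.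

The relations among the five vectors of a 5-cap form a space of dimension $5-4=1$, so the total sum is the only nontrivial relation and any four of the vectors form a basis. Hence all 5-caps are linearly equivalent, and they represent $2_V^{5-1}$. The maximal design is $C_5\times\mathbb F_2^{m-4}$. Identifying $G$ with $\mathbb F_2^4\times\mathbb F_2^{m-4}$ so that $\pi$ is the first projection, we see that a spanning set $S$ is isomorphic to a projection of the maximal design if and only if it is of type 5. Sets of type 5 are sum-free: three distinct elements of $C_5$ are independent, and $x+x+z=z\ne0$. The set $\{e_1,\dots,e_4,e_1+e_2+e_3\}$ is an example of an even set: it is disjoint from $\{x_1+x_2+x_3+x_4=0\}$.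

**Sum-free sets with more than $N/4$ elements span.** Let $S$ be sum-free, $|S|>N/4$, and suppose that $S$ lies in a hyperplane $G_0$. For $s\in S$ the sets $S$ and $s+S$ are disjoint subsets of $G_0$, so $|S|\le|G_0|/2=N/4$, a contradiction. So for $n>N/4$ the designs with $A_3=0$ are exactly the sum-free $n$-sets. For $N/4<n\le5N/16$ they exist (take $n$ points of $C_5\times\mathbb F_2^{m-4}$). Hence a minimum aberration design has $A_3=0$ and minimizes $A_4$ among sum-free $n$-sets. To prove Theorem 1 we must show that *all minimizers of $A_4$ among sum-free $n$-sets are of type 5.*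

## Sixteen and thirty-two runs by hand

Take $N=16$, $n=5$. A sum-free 5-set spans $\mathbb F_2^4$, so it is a basis $e_1,\dots,e_4$ plus one more vector, a sum of at least three of the $e_i$ (a sum of two would violate sum-freeness). If the fifth vector is $e_1+\dots+e_4$, we have a 5-cap and $A_4=0$. If it is $e_1+e_2+e_3$ (up to relabeling), we have the even set above and $A_4=1$. So type 5 wins.

Take $N=32$, $n=9$, and compare three sets.

A set of type 5 with nine points has classes of sizes $2,2,2,2,1$ in $C_5\times\mathbb F_2$. A zero-sum 4-subset must be the union of two full classes (the general reason is given in the section on averages), so $A_4=\binom42=6$.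

For an even set, we shall see $NE\ge2n^4$ with $E=24A_4+3n^2-2n$, that is $24A_4\ge 2\cdot6561/32-225>185$, so $A_4\ge8$.

The third set is less obvious. Let $f:\mathbb F_2^3\to\mathbb F_2$ be the indicator of one point $x_q$, and
$$S=\{(0,1,0)\}\cup\{(x,f(x),1):x\in\mathbb F_2^3\}\subset\mathbb F_2^3\times\mathbb F_2\times\mathbb F_2 .$$
It is sum-free: by the last coordinate a zero-sum triple contains one or three copies of $(0,1,0)$. Three copies sum to $(0,1,0)\ne0$. With one copy, the other two points have the same $x$, so they are equal and the sum is again $(0,1,0)$. Its zero-sum 4-subsets do not contain $(0,1,0)$, so they are the four-point subsets $P$ of $\mathbb F_2^3$ with $\sum_Px=0$ and $\sum_Pf=0$, i.e. the affine planes of $\mathbb F_2^3$ that avoid $x_q$. There are 14 planes and 7 pass through $x_q$, so $A_4=7$. This competitor loses to type 5 by just one word. It will return as Case I(3), which gives the smallest of the constants obtained below for competitors.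

## Fourth moments, and where the moment bound stops

For a character $\chi:G\to\{\pm1\}$ put $\hat S(\chi)=\sum_{s\in S}\chi(s)$. Orthogonality says that $\sum_\chi\hat S(\chi)^r$ is $N$ times the number of $r$-tuples in $S^r$ with sum $0$. Let $E=E(S)$ be the number of quadruples in $S^4$ with sum $0$. If two entries of such a quadruple coincide, so do the other two. Quadruples made of equal pairs number $3n(n-1)+n=3n^2-2n$, and the others are orderings of zero-sum 4-subsets. Hence
$$NE=\sum_\chi\hat S(\chi)^4,\qquad E=24A_4+3n^2-2n. \tag{1}$$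
For fixed $n$, minimizing $A_4$ is minimizing $E$. Put $M=N/16$ throughout.

For the maximal design, characters nontrivial on $\{0\}\times\mathbb F_2^{m-4}$ give $0$. The other 16 correspond to sign patterns on $C_5$ with an even number of minus signs: one pattern of sum $5$, ten of sum $1$, five of sum $-3$. So
$$NE=M^4(625+10+5\cdot81)=1040M^4=1.664\,n^4,\qquad n=5M.$$

**A first attempt.** For a sum-free set, $\sum_\chi\hat S^3=0$, so $\sum_{\chi\ne1}\hat S^3=-n^3$, and $\sum_{\chi\neq1}\hat S^2=Nn-n^2$. By Cauchy–Schwarz $n^6\le n(N-n)\sum_{\chi\ne1}\hat S^4$, so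
$$NE\ \ge\ n^4+\frac{n^5}{N-n}>\tfrac43n^4\qquad(n>N/4).$$
One would like to use such a bound to show that competitors have larger $E$ than type 5. It stops here: the hypothesis "not of type 5" was never used, so the bound also holds for type 5 sets, and at $n=5N/16$ no bound of this kind can exceed $1.664\,n^4$. In fact this one gives at most $(1+\frac5{11})n^4$ on our range. To separate competitors from type 5 we need a lower bound above $1.664\,n^4$ for sets that are not of type 5, and for that we must know what such sets look like.

**The plan.** We prove $NE>1.69\,n^4$ for every sum-free $S$ with $n>N/4$ not of type 5 (Proposition below). We prove that some $S$ of type 5 has $NE<1.69\,n^4$ when $N\ge128$ (Lemma 5). For $N=32,64$ we use the same case list with exact numbers.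

Two tools are quoted or recalled.

**Kneser's theorem.** For finite nonempty subsets $A,B$ of an abelian group, with $K$ the stabilizer of $A+B$ (the subgroup of all $g$ with $g+A+B=A+B$), $|A+B|\ge|A+K|+|B+K|-|K|$.

For instance, if $A=B=\{0,g\}\subset\mathbb F_2^2$ with $g\neq0$, then $A+B=\{0,g\}=K$, and both sides are $2$.

**Fact (P).** If $V$ is a finite subgroup of $G$, $Y\subset u+V$, $Z\subset w+V$ and $|Y|+|Z|>|V|$, then $Y+Z=u+w+V$.

Indeed, for $g\in u+w+V$ the sets $g+Z$ and $Y$ lie in $u+V$, and their sizes add to more than $|V|$, so they intersect; this gives $g=y+z$.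

**Standing assumption up to the end of the proof of the Proposition:** $N\ge16$, $S$ is sum-free, $n=|S|$, and $k:=n-N/4\ge1$. So $M<n/4$.

## Existence of an admissible hyperplane

**Lemma 1.** If $S$ is not even, an admissible $H$ exists.

**Step 1. A hyperplane with few points of $S$.** We look for $H$ such that $B$ is large, using a very negative Fourier coefficient. As $\sum_{\chi\ne1}\hat S^3=-n^3<0$, we have $-\lambda:=\min_{\chi\neq1}\hat S(\chi)<0$, and since $-\hat S(\chi)\le\lambda$,
$$n^3=\sum_{\chi\ne1}(-\hat S)\hat S^2\le\lambda\sum_{\chi\ne1}\hat S^2=\lambda n(N-n).$$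
Let $H=\ker\chi$ for a minimizing $\chi$. From $a-b=-\lambda$ and $a+b=n$,
$$b=\frac{n+\lambda}2\ge\frac12\Big(n+\frac{n^2}{N-n}\Big)=\frac{nN}{2(N-n)}>\frac N6=\frac h3,$$
since the expression increases with $n$ and equals $N/6$ at $n=N/4$. Because $S$ is not even, $A\ne\emptyset$. For $p\in A$ the sets $B$ and $B+p$ are disjoint subsets of $G\setminus H$, which has $h$ elements. So
$$e:=\tfrac h2-b\ge0,\qquad e<\tfrac h6,\qquad a=n-b=\tfrac h2+k-b=e+k>e.$$

**Step 2. Even sums of elements of $A$ almost preserve $B$.** This step turns the size of $B$ into information on relations in $A$. For $d\in H$ let $\mathrm{loss}(d)=|B\setminus(B+d)|$. It is subadditive, since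
$$B\setminus(B+d+d')\subset(B\setminus(B+d'))\cup\big((B+d')\setminus(B+d+d')\big)$$
and the last set has $\mathrm{loss}(d)$ elements. For $d\in A$ we have $\mathrm{loss}(d)=b$.

Let $p\ne q$ in $A$. A coset of the group $\langle p,q\rangle$ of order 4 in $G\setminus H$ contains no two points of $B$ differing by $p$ or by $q$. So it contains at most two points of $B$, and if two, they differ by $p+q$. Let $c_i$ be the number of these cosets with exactly $i$ points of $B$. Then $c_0+c_1+c_2=h/4$ and $b=c_1+2c_2$. The points $x\in B$ with $x+p+q\notin B$ are those alone in their coset, so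
$$\mathrm{loss}(p+q)=c_1=\tfrac h2-b-2c_0\le e .$$
Grouping $2i$ elements of $A$ into $i$ pairs (a pair of equal elements has sum $0$ and loss $0$), we find that a sum of $2i$ elements of $A$ has loss at most $ie$.

**Step 3. A shortest odd relation is long.** Suppose that $H$ is not admissible. Some element of $A$ is a sum of evenly many elements of $A$, so there is a relation $x_1+\dots+x_\ell=0$ with $x_i\in A$ and $\ell$ odd; take $\ell$ minimal. Since $0\notin A$, $\ell\ne1$, so $\ell\ge3$. The $x_i$ are distinct, as two equal ones could be canceled. Since $x_1$ is a sum of $\ell-1$ elements of $A$, its loss $b$ is at most $\frac{\ell-1}2e$. So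
$$\tfrac{\ell-1}2e\ge\tfrac h2-e,\quad\text{i.e.}\quad e\ge\frac h{\ell+1}.$$
As $e<h/6$ and $\ell$ is odd, $\ell\ge7$. Moreover $a>e\ge h/(\ell+1)$.

**Step 4. A shortest odd relation forces $A$ to be sparse.** This contradicts the last inequality. Let $V=\langle x_1,\dots,x_\ell\rangle\le H$. If $\sum_{i\in I}x_i=0$ with $\emptyset\neq I\subsetneq[\ell]$, then $I$ or its complement is a shorter odd relation, which is impossible. So the total sum is the only nontrivial relation and $|V|=2^{\ell-1}$.

Let $y\ne y'$ in $A$ lie in the same coset of $V$. Write $y+y'=\sum_{i\in I}x_i$ with $|I|$ odd; if $|I|$ is even we pass to the complement, which has the same sum. Then $y,y'$ and the $x_i$, $i\in I$, form an odd relation of length $|I|+2$, so $|I|\ge\ell-2$. If $|I|=\ell$ then $y+y'=0$, which is false. So $|I|=\ell-2$, and $y+y'=x_i+x_j$ where $\{i,j\}=[\ell]\setminus I$.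

Fix $y$. The other elements of $A\cap(y+V)$ are $y+x_i+x_j$ for the pairs $\{i,j\}$ of some family. Two pairs of the family cannot be disjoint: the sum of the corresponding two distinct elements of $A$ would be a sum of four distinct $x$'s and also equal to some $x_r+x_s$. The symmetric difference of the 4-set and the 2-set is nonempty and of even size, hence a proper subset of $[\ell]$, and it would carry a relation. So the family is intersecting. An intersecting family of pairs is contained in a star (at most $\ell-1$ pairs) or is a triangle ($3$ pairs). Therefore $|A\cap(y+V)|\le\ell$, and summing over the $h/2^{\ell-1}$ cosets of $V$ in $H$, $a\le\ell h/2^{\ell-1}$. With $a>h/(\ell+1)$ this gives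
$$\ell(\ell+1)>2^{\ell-1}.$$
For $\ell=7$ this reads $56>64$, false. It stays false for larger odd $\ell$: passing to $\ell+2$ multiplies the right side by $4$, while $(\ell+2)(\ell+3)<4\ell(\ell+1)$. This contradiction proves Lemma 1. $\square$

## Pairs of $L$-cosets and the defect $\delta$

Let $H$ be admissible and $p\in A$. Then $A\subset p+L$, $p\in H\setminus L$, and $a\le|L|$. The $L$-cosets in $G\setminus H$ are paired as $\{D,D+p\}$. Let $2^j$ be the number of pairs; since $L\neq H$ we have $j\ge0$, and
$$|L|=\frac N{2^{j+2}}=\frac{4M}{2^j}.$$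
For a pair put $\delta=|L|-|B\cap D|-|B\cap(D+p)|$.

**Definition (mixed pair).** A pair is mixed if both $B\cap D$ and $B\cap(D+p)$ are nonempty.

In Example 1 with $H=\{x_1=0\}$ the only pair is mixed, with $a=3$, $k=1$, $|L|=4$ and $\delta=4-1-1=2$. There $\delta=\frac23a=a-k$, so both estimates of the next lemma hold with equality.

**Lemma 2.** (i) In a mixed pair $\delta\ge\frac23a$, and $\delta\ge0$ in every pair. (ii) $\sum\delta=a-k$. (iii) There is at most one mixed pair; in every other pair exactly one of the two cosets meets $B$. (iv) If there is a mixed pair, then $|L|\ge4$.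

**Step 1. The total defect.** This is a count. $\sum\delta=2^j|L|-b=N/4-b=N/4-(n-a)=a-k$. This is (ii).

**Step 2. A mixed pair wastes room.** We want a lower bound for $\delta$ in a mixed pair, by Kneser's theorem. Let $Y=B\cap D\neq\emptyset$, and let $K$ be the stabilizer of $A+Y$. Since $A+Y\subset D+p$ lies in one $L$-coset, $K\le L$. By sum-freeness $A+Y$ misses $B\cap(D+p)\ne\emptyset$, so $A+Y\ne D+p$, hence $K\ne L$.

We claim that $A$ meets at least three cosets of $K$. If $A$ met only one, then $A+A\subset K$ and $L\le K$, a contradiction. If $A$ met exactly two, then $A+A$ would lie in a subgroup of order $2|K|$ containing $K$. So $L$ lies in it, and $|L|=2|K|$ since $K\neq L$. Then $A$ meets both $K$-cosets in $p+L$, so $A+K=p+L$ and $A+Y=A+K+Y=p+L+Y=D+p$, a contradiction.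

So $|A+K|\ge3|K|$. Since $A+K\subset p+L$, $[L:K]\ge3$; as a power of 2, $[L:K]\ge4$, so $|L|\ge4$, which is (iv). Since $B\cap(D+p)$ avoids $A+Y$,
$$\delta\ge|A+Y|-|Y|\ge|A+K|+|Y+K|-|K|-|Y|\ge|A+K|-|K|\ge\tfrac23|A+K|\ge\tfrac23a .$$
In a non-mixed pair $\delta\ge0$ trivially. This is (i).

**Step 3. Counting mixed and empty pairs.** We compare with the total $a-k<a$. Two mixed pairs would give $\sum\delta\ge\frac43a>a-k$. A pair in which neither coset meets $B$ has $\delta=|L|\ge a>a-k$. Both contradict (ii), as all $\delta\ge0$. This is (iii). $\square$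

## Three large sets in $\mathbb F_2^r$ whose sumset misses zero

One mixed pair may remain. To control it we need a statement about three subsets of $L$.

**Lemma 3.** Let $L\cong\mathbb F_2^r$ and $\omega=2^r$. Let $X,Y,Z\subset L$ be nonempty of sizes $x\le y\le z$ with $0\notin X+Y+Z$ and $x+y+z>\omega$. Then $X$ lies in a coset of a proper subgroup of $L$.

For a simple instance take $r=1$ and $X=\{0\}$, $Y=\{0\}$, $Z=\{1\}$: the sizes add to $3>2$, $0\notin X+Y+Z$, and $X$ is a coset of $\{0\}$.

**Proof.** Suppose that $X$ lies in no coset of a proper subgroup. For $r=0$ we would have $0\in X+Y+Z$, so $r\ge1$.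

**Step 1. The Fourier coefficients of $Y$ and $Z$ are small.** Let $\psi\ne1$ be a character of $L$. By assumption $X$ meets both cosets of $\ker\psi$. Let $Y'$ and $Z'$ be the larger of the two parts of $Y$ and of $Z$ in these cosets; so $|Y'|=(y+|\hat Y(\psi)|)/2$ and $|Z'|=(z+|\hat Z(\psi)|)/2$. If $|Y'|+|Z'|>\omega/2$, then by (P) $Y'+Z'$ is a full coset of $\ker\psi$, so it meets $X$ and $0\in X+Y+Z$, a contradiction. Hence
$$|\hat Y(\psi)|+|\hat Z(\psi)|\le\omega-y-z\le x-1,\qquad|\hat Y(\psi)\hat Z(\psi)|\le\frac{(x-1)^2}4 .$$

**Step 2. The third moment is then too small.** Since $0\notin X+Y+Z$, $\sum_\psi\hat X\hat Y\hat Z=0$, so $xyz=-\sum_{\psi\ne1}\hat X\hat Y\hat Z$. We have $\sum_{\psi\ne1}\hat X^2=\omega x-x^2=x(\omega-x)$, and similarly for $Y,Z$. By Cauchy–Schwarz, used twice (sums over $\psi\neq1$),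
$$x^2y^2z^2\le\sum\hat X^2\cdot\sum\hat Y^2\hat Z^2\le x(\omega-x)\cdot\frac{(x-1)^2}4\sum|\hat Y\hat Z|\le x(\omega-x)\cdot\frac{(x-1)^2}4\sqrt{y(\omega-y)\,z(\omega-z)} .$$
Now $\omega-x<y+z$, $\omega-y<x+z$, $\omega-z<x+y$ and $(x-1)^2<x^2$, so
$$x^2y^2z^2<\frac{x^3}4(y+z)\sqrt{yz(x+z)(x+y)} .$$
Divide by $x^2$ and use $x\le y$ (so $x+z\le y+z$ and $x+y\le2y$), then $y\le z$:
$$y^2z^2<\frac y4(y+z)\sqrt{yz\cdot2y(y+z)}=\frac{\sqrt2}4y^2z^{1/2}(y+z)^{3/2}\le\frac{\sqrt2}4y^2z^{1/2}(2z)^{3/2}=y^2z^2 ,$$
a contradiction. $\square$

## Boolean functions on $G/L$ and the list of cases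

**Choice of $H$.** From now on $S$ is not even, and $H$ is an admissible hyperplane with $|L|$ minimal and, subject to that, $a$ minimal.

Choose linear coordinates $G/L=\{(x,z,c):x\in\mathbb F_2^j,\ z,c\in\mathbb F_2\}$ with $p\mapsto(0,1,0)$ and $H/L=\{c=0\}$. The pairs of $L$-cosets outside $H$ are $\{(x,0,1),(x,1,1)\}$, indexed by $x$. Let $b_{x,z}$ be the number of points of $S$ in the coset $(x,z,1)$. The slice $A=S\cap H$ lies over $(0,1,0)$. For $f:\mathbb F_2^j\to\mathbb F_2$ put $T_f=\{(x,f(x),1):x\in\mathbb F_2^j\}$, and let the *weight* of $f$ be the number of $x$ with $f(x)=1$.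

Four observations about such functions come first.

**Affine functions.** If $f(x)=\lambda\cdot x+\varepsilon$, then the linear functional
$$\Lambda(x,z,c)=\lambda\cdot x+z+(1+\varepsilon)c\ \text{ is $1$ at $(0,1,0)$ and on $T_f$, and $0$ at all $(x,f(x)+1,1)$.} \tag{2}$$
For instance at $(x,f(x),1)$ it is $\lambda\cdot x+\lambda\cdot x+\varepsilon+1+\varepsilon=1$.

**Spanning.** For any $f$ the points $(0,1,0)$ and $T_f$ span $\mathbb F_2^{j+2}$: the differences $(x,f(x)+f(0),0)$ together with $(0,1,0)$ span $\{c=0\}$, and there is a point with $c=1$.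

**Reduction (R2).** Let $j=2$ and $f$ not affine. There are 8 affine functions on $\mathbb F_2^2$, all of even weight, and 8 functions of even weight; so $f$ has odd weight. The five points $(0,1,0)$ and $T_f$ span $G/L\cong\mathbb F_2^4$ and have sum $(0,1+\sum f,0)=0$. They form a 5-cap.

**Reduction (R3).** Let $j=3$ and $f$ of even weight, not affine. Write $f$ as a polynomial, of degree at most 1 in each variable. The coefficient of $x_1x_2x_3$ is the sum of all values of $f$, which is $0$, so $f$ has degree exactly $2$. Then $f(x+y)+f(x)+f(y)+f(0)$ is a nonzero alternating bilinear form on $\mathbb F_2^3$. Alternating forms have even rank, so its rank is $2$ and its radical is $\{0,e\}$ for some $e\ne0$; thus $f(x+e)+f(x)=f(e)+f(0)=:\varepsilon$ for all $x$. Let $L_2\supset L$ be the subgroup with $L_2/L=\{0,(e,\varepsilon,0)\}$. As $|L|=M/2$, we have $|L_2|=M$ and $G/L_2\cong\mathbb F_2^4$. The set $T_f$ is invariant under adding $(e,\varepsilon,0)$, so modulo $L_2$ it becomes four distinct points, all with $c=1$. With the image of $(0,1,0)$, which has $c=0$, these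 are five points that span $G/L_2$.

Their sum is $0$. To see this, let $W$ be a complement of $\langle e\rangle$. The function $f|_W$ is not affine, since otherwise $f(w+\tau e)=f(w)+\tau\varepsilon$ would be affine; so $f|_W$ has odd weight. With representatives $(w,f(w),1)$, $w\in W$, the sum is $(0,1+\sum_Wf,0)=0$. So modulo $L_2$ the five points form a 5-cap.

For example $f(x)=x_1x_2$ has weight 2, $e=(0,0,1)$, $\varepsilon=0$, and $W=\{x_3=0\}$, where $f$ has weight 1.

### No mixed pair

By Lemma 2(iii), $S$ lies over $\{(0,1,0)\}\cup T_f$ for some $f$. If $f$ were affine, then by (2) $S$ would be disjoint from the hyperplane $\ker\Lambda$, hence even. So $f$ is not affine, and therefore $j\ge2$ (all functions on $\mathbb F_2^0$ and $\mathbb F_2^1$ are affine).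

If $j=2$, then $S$ is of type 5 by (R2). If $j=3$ and $f$ has even weight, then $S$ is of type 5 by (R3).

Let $j=3$ and $f$ of odd weight. The affine functions on $\mathbb F_2^3$ form a space of dimension 4 and have weights $0,4,8$. Two distinct point indicators differ by a function of weight $2$, so the eight point indicators lie in eight different cosets of this space. There are exactly $128/16=8$ cosets consisting of odd-weight functions. So $f$ is the indicator $1_{x_q}$ of a point plus an affine function $\lambda\cdot x+\varepsilon$. The linear automorphism $(x,z,c)\mapsto(x,z+\lambda\cdot x+\varepsilon c,c)$ of $G/L$ fixes $(0,1,0)$, preserves $\{c=0\}$ and replaces $f$ by $f+\lambda\cdot x+\varepsilon$. So we may assume $f=1_{x_q}$. This is **Case I(3)**. The remaining cases $j\ge4$ are called **Case I($j$)**.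

### Exactly one mixed pair

Let the mixed pair be at $x_0$. For $x\ne x_0$ let $(x,f(x),1)$ be the occupied coset. For $\beta\in\mathbb F_2$ let $f_\beta$ be the extension of $f$ with $f_\beta(x_0)=\beta$, and let $C^\beta\neq\emptyset$ be the part of $S$ in the coset $(x_0,\beta,1)$.

**Step 1. What minimality of $H$ gives.** Here the choice of $H$ pays off.
$$\text{If $f_\beta$ is affine, then $|C^{\beta+1}|\ge a$, and $C^{\beta+1}$ lies in no coset of a proper subgroup of $L$.} \tag{3}$$
Indeed, take $\Lambda$ from (2) for $f_\beta$. The hyperplane $\ker\Lambda$ meets $S$ exactly in $A'=C^{\beta+1}$. This is a nonempty set inside an $L$-coset other than $L$, so $\langle A'+A'\rangle\le L$ is disjoint from $A'$, and $\ker\Lambda$ is admissible. By minimality of $|L|$, $\langle A'+A'\rangle=L$, and then by minimality of $a$, $|A'|\ge a$. If $A'$ lay in a coset of $K<L$, then $\langle A'+A'\rangle\le K$, a contradiction.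

(In Example 1 with $H=\{x_1=0\}$ the single pair is mixed, with $C^0,C^1$ singletons. These give admissible hyperplanes with trivial subgroup, so that $H$ was not a minimal choice.)

**Step 2. $j\ge2$.** We exclude the small values of $j$ by Lemma 3. The sum of the three cosets containing $A,C^0,C^1$ is $L$. Translating them into $L$ by representatives with sum $0$, we obtain nonempty sets in $L$ whose threefold sumset does not contain $0$, by sum-freeness. The mixed pair has $\delta\le a-k$ by Lemma 2(i),(ii), so
$$a+|C^0|+|C^1|=a+|L|-\delta\ge|L|+k>|L| .$$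
By Lemma 3 one of $A,C^0,C^1$ lies in a coset of a proper subgroup of $L$. It is not $A$, as $\langle A+A\rangle=L$. If $j\le1$, both $f_0$ and $f_1$ are affine, so (3) excludes $C^1$ and $C^0$, a contradiction. So $j\ge2$. Moreover, by Lemma 2(i),
$$|C^0|+|C^1|\le|L|-\tfrac23a. \tag{4}$$

**Step 3. The list.** We sort by $j$, using that $f_0$ and $f_1$ differ at one point, so exactly one of them has even weight.

*$j=2$, so $|L|=M$.* Exactly one $f_\beta$ is affine. Put $C_1=C^{\beta+1}$, $C_2=C^\beta$, $L_2=L$. By (3), $|C_1|\ge a$. By (4), $\frac53a\le M$, so $a\le0.6M<0.15\,n$. By (R2) for $f_{\beta+1}$, the set $S\setminus C_2$ lies over a 5-cap in $G/L_2$. This is **Case II(2)**.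

*$j=3$, so $|L|=M/2$.* Choose $\beta$ with $f_\beta$ of even weight. If $f_\beta$ is affine, then $|C^{\beta+1}|\ge a$ by (3) and $|C^\beta|\ge1$, so (4) gives $a+\frac23a<|L|$, i.e. $a<0.3M<0.075\,n$. This is **Case II(3a)**. If $f_\beta$ is not affine, put $C_1=C^\beta$, $C_2=C^{\beta+1}$ and take $L_2$, of order $M$, from (R3) for $f_\beta$. Then $S\setminus C_2$ lies over a 5-cap in $G/L_2$, and $a\le|L|=M/2<n/8$. This is **Case II(3b)**.

*$j\ge4$.* This is **Case II($j$)**.

**Step 4. Sizes in Cases II(2) and II(3b).** We record the numbers of points over each element of $G/L_2\cong\mathbb F_2^4$ for later use. Write $p$ also for the image of $p$, let $p,v_1,\dots,v_4$ be the 5-cap, with $v_4$ the class containing $C_1$. The cosets of $C_1$ and $C_2$ differ by $(0,1,0)$, so $C_2$ lies over $u=v_4+p$. This is not in the cap, as any four cap points are independent. Let $t_i\le M$ be the number of points of $S$ over $v_i$, and $c_2=|C_2|$, the number over $u$. Over $p$ lie exactly the $a$ points of $A$: the $L_2$-coset $p$ lies in $H$ (note $L_2\le H$), and $S\cap H=A$.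

In II(2), $t_4=|C_1|$. In II(3b), $v_4$ consists of the $L$-coset of $C_1$ and one more $L$-coset, so $t_4\le\frac M2+|C_1|$. Since (4) says $|C_1|+|C_2|+\frac23a\le|L|$, with $|L|=M$ and $|L|=M/2$ respectively, in both cases
$$\tfrac23a+t_4+c_2\le M<\tfrac n4,\qquad a<0.15\,n. \tag{5}$$

So a sum-free $S$ with $n>N/4$ is even, or of type 5, or in one of the cases I($j$) with $j\ge3$, II(2), II(3a), II(3b), II($j$) with $j\ge4$.

## A fourth-moment bound from the characters trivial on $L$

This section gives one inequality that serves most of the cases. We have $\hat S(1)=n$, and $\hat S=a-b=-(n-2a)$ at the character with kernel $H$. Consider the $2^{j+1}$ further characters trivial on $L$ with $\chi(p)=-1$, namely $\chi(x,z,c)=(-1)^{\mu\cdot x+z+\gamma c}$. For them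
$$\hat S(\chi)=-a+\hat B(\chi),\qquad\hat B(\chi)=\sum_x(-1)^{\mu\cdot x+\gamma}(b_{x,0}-b_{x,1}).$$
Changing $\gamma$ changes the sign of $\hat B$, so odd powers of $\hat B$ sum to $0$. By orthogonality in $\mu$, $\sum_\chi\hat B(\chi)^2=2Q$ with
$$Q=2^j\sum_x(b_{x,0}-b_{x,1})^2,$$
and $\sum_\chi\hat B^4\ge(2Q)^2/2^{j+1}=2^{1-j}Q^2$ by Cauchy–Schwarz. Expanding $(-a+\hat B)^4$, summing, and dropping $2^{j+1}a^4$, we get
$$NE\ \ge\ n^4+(n-2a)^4+12a^2Q+2^{1-j}Q^2. \tag{6}$$

In Case I, $\sum_x|b_{x,0}-b_{x,1}|=b=n-a$, so Cauchy–Schwarz gives $Q\ge b^2$. In Case II, keep only the $2^j-1$ values $x\ne x_0$. There $\sum_{x\ne x_0}|b_{x,0}-b_{x,1}|=o:=n-a-|C^0|-|C^1|$, so $Q\ge\frac{2^j}{2^j-1}o^2$, and by (4) $o\ge n-|L|-\frac a3$.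

## Competitors have fourth moment above $1.69\,n^4$

**Proposition.** If $S$ is sum-free, $N\ge16$, $n=|S|>N/4$, and $S$ is not of type 5, then $NE(S)>1.69\,n^4$.

Write $\alpha=a/n$ and recall $M<n/4$. We go through the list.

**Even sets.** If $S$ is disjoint from $\ker\chi$, then $\hat S(\chi)=-n$. With the trivial character this gives $NE\ge2n^4$.

**Case I(3).** Here we use three explicit characters. Let $s_p,s_q\le|L|=M/2<n/8$ be the numbers of points of $S$ over $(0,1,0)$ and over $(x_q,1,1)$. All other points lie over cosets $(x,0,1)$. The characters $(-1)^c$, $(-1)^{z+c}$, $(-1)^z$ give $\hat S=-(n-2s_p)$, $-(n-2s_q)$, $n-2s_p-2s_q$: for example $(-1)^{z+c}$ is $+1$ exactly over $(x_q,1,1)$. So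
$$NE\ge n^4+(n-2s_p)^4+(n-2s_q)^4+(n-2s_p-2s_q)^4, \tag{7}$$
which exceeds $\big(1+2(\tfrac34)^4+(\tfrac12)^4\big)n^4>1.695\,n^4$.

**Cases I($j$), II($j$) with $j\ge5$.** Two characters suffice. We have $a\le|L|\le M/8<n/32$, so $NE>(1+(15/16)^4)n^4>1.77\,n^4$.

**Cases I(4), II(4).** We use (6). Now $a\le|L|=M/4<n/16$. In Case I, $b>\frac{15}{16}n$; in Case II, $o>(1-\frac1{16}-\frac1{48})n=\frac{11}{12}n$. So in both cases $Q\ge(\frac{11}{12})^2n^2=\frac{121}{144}n^2$, and
$$\frac{NE}{n^4}\ge1+(1-2\alpha)^4+12\alpha^2\cdot\tfrac{121}{144}+\tfrac18\big(\tfrac{121}{144}\big)^2 .$$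
The right side is decreasing on $[0,\frac1{16}]$: its derivative is at most $-8(\frac78)^3+\frac{24}{16}\cdot\frac{121}{144}<-5.3+1.3<0$. At $\alpha=\frac1{16}$ it exceeds $1+0.586+0.039+0.088>1.71$.

**Case II(3a).** Again (6), with $j=3$. Here $\alpha<0.075$ and $|L|=M/2<n/8$, so $o>(1-0.125-0.025)n=0.85\,n$ and $Q\ge\frac87(0.85)^2n^2>0.825\,n^2$. So
$$\frac{NE}{n^4}\ge1+(1-2\alpha)^4+12\alpha^2(0.825)+\tfrac14(0.825)^2 .$$
This is decreasing on $[0,0.075]$, as the derivative is at most $-8(0.85)^3+24(0.075)(0.825)<-4.9+1.5<0$. At $0.075$ it exceeds $1+0.522+0.055+0.170>1.74$.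

**Cases II(2), II(3b).** Here $S$ is of type 5 up to the piece $C_2$, and we use all 16 characters trivial on $L_2$.

**Step 1. Passing to masses on $\mathbb F_2^4$ and symmetrizing.** The purpose is to reduce to few variables. Put masses $m_v$ on $\mathbb F_2^4=G/L_2$: $\alpha=\frac an$ at $p$, $\frac{t_i}n$ at $v_i$, $c=\frac{c_2}n$ at $u$. Restricting (1) to the 16 characters trivial on $L_2$ gives $NE\ge16Fn^4$ with
$$F=\frac1{16}\sum_\chi\Big(\sum_vm_v\chi(v)\Big)^4,$$
which is the sum, over ordered zero-sum quadruples in $\mathbb F_2^4$, of the products of the masses. By the displayed formula $F$ is convex in the masses. It is invariant under the linear automorphisms that permute the basis vectors $v_1,v_2,v_3$ and fix $v_4$; these fix $p=v_1+v_2+v_3+v_4$ and $u=v_4+p=v_1+v_2+v_3$. So averaging over these automorphisms, i.e. replacing the masses at $v_1,v_2,v_3$ by their mean $t$, does not increase $F$. Put $s=t_4/n$.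

**Step 2. Writing $F$ out.** The six vectors $p,v_1,\dots,v_4,u$ span a space of dimension 4, so they have three nontrivial relations, supported on $\{p,v_1,\dots,v_4\}$, $\{u,v_4,p\}$ and $\{u,v_1,v_2,v_3\}$. So the only zero-sum 4-subset is $\{u,v_1,v_2,v_3\}$, and a zero-sum quadruple with a repeated entry consists of two equal pairs. After averaging, then,
$$F=\sum_vm_v^4+6\sum_{\{v,w\}}m_v^2m_w^2+24ct^3,$$
the second sum being over unordered pairs $v\ne w$. The terms with only $t$ give $3t^4+18t^4=21t^4$. Dropping the nonnegative terms without $t$,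
$$F\ge21t^4+18t^2(\alpha^2+s^2+c^2)+24ct^3=21t^4+18t^2\big(\alpha^2+s^2+c^2+\tfrac43tc\big).$$

**Step 3. Bounding the bracket.** We want it in terms of $t$ only. Let $\rho=\alpha+s+c=1-3t$. By (5), $\frac23\alpha+s+c<\frac14$, so $\rho<\frac14+\frac\alpha3<0.3$. Hence $t>\frac7{30}$; also $t\le\frac13$. Put $w=s+c$. Substituting $s=w-c$,
$$s^2+c^2+\tfrac43tc=w^2-2c\,(w-\tfrac23t)+2c^2\ge w^2-\tfrac12\big((w-\tfrac23t)_+\big)^2,$$
where $y_+=\max(y,0)$: with $\theta=w-\frac23t$, the quantity $2c^2-2c\theta$ is $\ge0$ if $\theta\le0$, and $\ge-\theta^2/2$ always.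

**Claim.** $\alpha^2+s^2+c^2+\frac43tc\ge\rho^2/2$.

If $w\le\frac23t$, the left side is at least $\alpha^2+w^2\ge(\alpha+w)^2/2=\rho^2/2$. If $w\ge\frac23t$, it is at least $g(w)=(\rho-w)^2+w^2-\frac12(w-\frac23t)^2$. On $[\frac23t,\infty)$
$$g'(w)=3w-2\rho+\tfrac23t\ge\tfrac83t-2\rho>0.62-0.6>0,$$
and $g(\frac23t)=(\rho-\frac23t)^2+(\frac23t)^2\ge\rho^2/2$. This proves the claim.

**Step 4. One variable.** By the claim $F\ge\varphi(t):=21t^4+9t^2(1-3t)^2$. For $\frac7{30}\le t\le\frac13$,
$$\varphi'(t)=84t^3+18t(1-3t)^2-54t^2(1-3t)\ge84t^3-54t^2(1-3t)=t^2(246t-54)>0,$$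
because $246\cdot\frac7{30}=57.4$. So $F\ge\varphi(\frac7{30})=0.06224\ldots+0.0441>0.1063$, and $NE\ge16Fn^4>1.70\,n^4$. This finishes the last case and the Proposition. $\square$

## Averages over random sets of type 5

Now we need sets of type 5 with small $A_4$. Let $M\ge4$ and $4M<n\le5M$, and let $n_1,\dots,n_5\le M$ be integers as equal as possible with sum $n$. Let $\pi:G\to\mathbb F_2^4$ be surjective with kernel $L$, $|L|=M$. In each of the five $L$-cosets over $C_5$ choose, independently, a uniformly random subset of size $n_i$.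

**Which 4-subsets can have sum zero.** The classes that contain an odd number of the four points form a subset of $C_5$ with sum $0$ and at most four elements. Any four points of $C_5$ are independent, so this subset is empty. So a zero-sum 4-subset lies in one class or has two points in each of two classes.

A coset of $L$ contains $M(M-1)(M-2)/24$ zero-sum 4-subsets, since three distinct points determine a fourth, different from them. Each is chosen with probability $\frac{n_i(n_i-1)(n_i-2)(n_i-3)}{M(M-1)(M-2)(M-3)}$. Two cosets contain $(M-1)(M/2)^2$ of the second kind: choose the nonzero difference, then a pair with this difference in each coset. Each is chosen with probability $\frac{n_i(n_i-1)}{M(M-1)}\cdot\frac{n_j(n_j-1)}{M(M-1)}$. So the expected value of $A_4$ is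
$$\bar A=\sum_i\binom{n_i}4\frac1{M-3}+\sum_{i<j}\binom{n_i}2\binom{n_j}2\frac1{M-1}, \tag{8}$$
and some $n$-set of type 5 has $A_4\le\bar A$, i.e. $E\le\bar E:=24\bar A+3n^2-2n$.

**Lemma 5.** If $M\ge8$ then $N\bar E<1.69\,n^4$. If $M\ge16$ then $N\bar E\le(1.664+\frac{1.23}n)n^4$.

**Step 1. $M=8$, $N=128$.** We evaluate (8) for the eight values of $n$. With $M-3=5$ and $M-1=7$, a class of size $6,7,8$ contributes $3,7,14$ to the first sum, and $\binom62=15$, $\binom72=21$, $\binom82=28$.

| $n$ | $n_i$ | $\bar A$ | $\bar E$ | $128\bar E/n^4$ |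
|---|---|---|---|---|
| 33 | 7,7,7,6,6 | $27+3438/7$ | 15636.4… | $<1.688$ |
| 34 | 7,7,7,7,6 | $31+558=589$ | 17536 | $<1.680$ |
| 35 | 7,7,7,7,7 | $35+630=665$ | 19565 | $<1.669$ |
| 36 | 8,7,7,7,7 | $42+714=756$ | 21960 | $<1.674$ |
| 37 | 8,8,7,7,7 | $49+805=854$ | 24529 | $<1.676$ |
| 38 | 8,8,8,7,7 | $56+903=959$ | 27272 | $<1.675$ |
| 39 | 8,8,8,8,7 | $63+1008=1071$ | 30189 | $<1.671$ |
| 40 | 8,8,8,8,8 | $70+1120=1190$ | 33280 | $1.664$ |

The first line shows how the constant $1.69$ was placed: above $1.688$ and below the $1.695$ of Case I(3).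

**Step 2. $M\ge16$: bounding $\bar A$.** Here $n\ge65$. We replace (8) by an expression in $n$ alone. Write $q_i=n_i(n_i-1)$ and $P=\sum q_i$. As $n_i\le M$, $\frac{n_i-3}{M-3}\le\frac{n_i-1}{M-1}$ (cross-multiplying, this is $2n_i\le2M$). So
$$\frac{n_i(n_i-1)(n_i-2)(n_i-3)}{M-3}\le\frac{n_i(n_i-1)^2(n_i-2)}{M-1}=\frac{q_i^2-2n_i(n_i-1)^2}{M-1}.$$
Also $24\binom{n_i}2\binom{n_j}2=6q_iq_j$ and $6\sum_{i<j}q_iq_j=3P^2-3\sum q_i^2$. Hence
$$24\bar A\le\tfrac1{M-1}\Big[3P^2-2\sum q_i^2-2\sum n_i(n_i-1)^2\Big]\le\tfrac1{M-1}\Big[\tfrac{13}5P^2-\tfrac2{25}n(n-5)^2\Big],$$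
by $\sum q_i^2\ge P^2/5$ and by convexity of $x(x-1)^2$ for $x\ge1$, which gives $\sum n_i(n_i-1)^2\ge n(\frac n5-1)^2$. If $r$ is the remainder of $n$ modulo $5$, then $\sum(n_i-\frac n5)^2=r(5-r)/5\le\frac65$, so $P=\sum n_i^2-n\le\frac{n^2-5n+6}5$. Therefore
$$\frac{24(M-1)\bar A}{n^4}\le\tfrac{13}{125}\Big(1-\tfrac5n+\tfrac6{n^2}\Big)^2-\tfrac2{25n}\Big(1-\tfrac{10}n+\tfrac{25}{n^2}\Big).$$
Expanding, $0.104\,(1-\frac{10}n+\frac{37}{n^2}-\frac{60}{n^3}+\frac{36}{n^4})-\frac{0.08}n+\frac{0.8}{n^2}-\frac2{n^3}$ equals
$$0.104-\frac{1.12}n+\frac{4.648}{n^2}-\frac{8.24}{n^3}+\frac{3.744}{n^4}\le0.104-\frac{1.12}n+\frac{4.648}{n^2}.$$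

**Step 3. $M\ge16$: conclusion.** We put in $M$ and $N=16M$. Let $\nu=n/M\in(4,5]$. For $M\ge16$ we have $\frac1{M-1}\le\frac{16}{15M}$, so $\frac M{M-1}\le1+\frac{16}{15M}=1+\frac{16\nu}{15n}$. Also $N(3n^2-2n)/n^4\le\frac{48M}{n^2}=\frac{48}{\nu n}$. Since $N\cdot24\bar A/n^4=16\cdot\frac M{M-1}\cdot\frac{24(M-1)\bar A}{n^4}$, multiplying out (the bound of Step 2 is nonnegative, as it bounds a nonnegative number) gives
$$\frac{N\bar E}{n^4}\le1.664+\frac1n\Big[\frac{48}\nu+16\Big(0.104\cdot\tfrac{16}{15}\nu-1.12\Big)\Big]+\frac{16}{n^2}\Big[4.648-1.12\cdot\tfrac{16}{15}\nu+4.648\cdot\tfrac{16\nu}{15n}\Big].$$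
The first bracket is convex in $\nu$, with values $<1.18$ at $\nu=4$ and $<0.56$ at $\nu=5$, so it is $<1.18$. In the second, $1.12\cdot\frac{16}{15}>1.1946$ and, for $n\ge65$, $4.648\cdot\frac{16}{15n}<0.0763$. So it is at most $4.648-1.118\,\nu<0.177$ because $\nu>4$. Hence
$$\frac{N\bar E}{n^4}\le1.664+\frac{1.18}n+\frac{2.84}{n^2}\le1.664+\frac{1.23}n<1.69,$$
using $2.84/65<0.05$ and $1.23/65<0.02$. Since $M$ is a power of 2, Steps 1 and 3 cover all $M\ge8$. $\square$

## Proof of Theorem 1: $N\ge128$, then $N=64$ and $N=32$

We must show that all minimizers of $E$ among sum-free $n$-sets are of type 5.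

**Step 1. $N\ge128$.** The gap decides. By Lemma 5 some set of type 5 has $NE<1.69\,n^4$. By the Proposition every sum-free $n$-set not of type 5 has $NE>1.69\,n^4$. So all minimizers are of type 5.

For smaller $N$ this comparison is not available from our numbers: for $N=64$, $n=17$ the averaging bound below is $143936>1.72\cdot17^4$, and for $N=32$, $n=9$ the value for type 5 is $11808>1.79\cdot9^4$. We return to the case list with exact sizes.

**Step 2. $N=64$** ($M=4$, $17\le n\le20$). First, the upper bounds. The class sizes are $(4,4,3,3,3)$, $(4,4,4,3,3)$, $(4,4,4,4,3)$, $(4,4,4,4,4)$. By (8), with $M-3=1$ and $M-1=3$, sets of type 5 exist with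
$$A_4\le2+57=59,\quad3+75=78,\quad4+96=100,\quad5+120=125$$
for $n=17,18,19,20$. That is, $64E\le143936,\ 179712,\ 220480,\ 266240$.

A sum-free $n$-set not of type 5 is even, or in Case I($j$) with $j\ge3$, or in Case II, where $|L|=16/2^j$.

* Even: $64E\ge2n^4=167042,\ 209952,\ 260642,\ 320000$. This is larger in each case.
* Case II: $|L|\ge4$ by Lemma 2(iv), and $j\ge2$, so $j=2$ and $|L|=4$. The set $A$ lies in no coset of a proper subgroup of $L$, and by (3) neither does $C_1$. Any two points lie in a coset of a subgroup of order 2, so $A$ and $C_1$ have at least 3 points each. As $3+3>4$, by (P) $A+C_1$ is a full coset of $L$, namely the one containing $C_2$. It meets $C_2$, contradicting sum-freeness. So Case II does not occur.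
* I(3): $|L|=2$ and $S$ lies over $9$ cosets of $L$, so $n\le18$, and $s_p,s_q\le2$. By (7), for $n=17$: $64E\ge17^4+2\cdot13^4+9^4=147204>143936$. For $n=18$: $64E\ge18^4+2\cdot14^4+10^4=191808>179712$.
* I(4): $|L|=1$ and $S$ lies over $17$ cosets, so $n=17$, $a=1$, $b=16$, and $Q\ge256$. By (6), $64E\ge17^4+15^4+12\cdot256+\frac18\cdot256^2=145410>143936$.
* I($j$), $j\ge5$: impossible, since $|L|\ge1$.

**Step 3. $N=32$** ($M=2$, $n=9,10$). In a set of type 5 with class sizes $(2,2,2,2,1)$ or $(2,2,2,2,2)$, no class contains four points, and the two points of a full class differ by the nonzero element of $L$. So the zero-sum 4-subsets are the unions of two full classes, and $A_4=6$ and $10$. So $32E=32\cdot369=11808$ and $32\cdot520=16640$. The competitors: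

* Even: $32E\ge2n^4=13122,\ 20000$. Larger.
* Case II: it needs $|L|\ge4$, but $|L|=8/2^j\le2$ as $j\ge2$. So it does not occur.
* I(3): $|L|=1$, so $n\le9$, i.e. $n=9$, and $s_p,s_q\le1$. By (7), $32E\ge9^4+2\cdot7^4+5^4=11988>11808$.
* I($j$), $j\ge4$: impossible, since $|L|\ge1$.

In every case all minimizers of $A_4$ among sum-free $n$-sets are of type 5, i.e. projections of the maximal design up to isomorphism. A minimum aberration design is such a minimizer. This proves Theorem 1, so the conjecture is true. $\blacksquare$

## Proof of Theorem 2: the sharp constant $208/125$ and near-balance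

**Step 1. Part 1.** This only assembles what we have. With (1), the hypothesis of Part 1 says $NE\le1.69\,n^4$, so $S$ is of type 5 by the Proposition. Existence for $N\ge128$ is Lemma 5.

**Step 2. A lower bound for type 5 with a deviation term.** This bound gives both the sharp constant and near-balance. Let $S\subset\pi^{-1}(C_5)$ with $L=\ker\pi$, $|L|=M$, and class sizes $n_i=\mu+\varepsilon_i$, where $\mu=n/5$, $\sum\varepsilon_i=0$ and $v=\sum\varepsilon_i^2$. The 16 characters trivial on $L$ give $NE\ge16\Phi$, where $\Phi$ is the sum of products of class sizes over ordered zero-sum quadruples in $C_5$. These consist of two equal pairs, so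
$$\Phi=\sum n_i^4+6\sum_{i<j}n_i^2n_j^2=3\Big(\sum n_i^2\Big)^2-2\sum n_i^4 .$$
With $\sum n_i^2=5\mu^2+v$ and $\sum n_i^4=5\mu^4+6\mu^2v+4\mu\sum\varepsilon_i^3+\sum\varepsilon_i^4$ this becomes
$$\Phi=65\mu^4+18\mu^2v+3v^2-8\mu\sum\varepsilon_i^3-2\sum\varepsilon_i^4 .$$
Since $n_i\le M$ and $\mu>\frac45M$, we have $\varepsilon_i\le M-\mu<\mu/4$, so $8\mu\sum\varepsilon_i^3\le2\mu^2v$. Also $\sum\varepsilon_i^4\le v^2$. So $\Phi\ge65\mu^4+16\mu^2v$, i.e.
$$NE\ge\tfrac{208}{125}n^4+\tfrac{256}{25}n^2v. \tag{9}$$

**Step 3. Part 2.** If $S$ is not of type 5, the Proposition gives $NE>1.69\,n^4>\frac{208}{125}n^4$, as $\frac{208}{125}=1.664$. If $S$ is of type 5, (9) gives the bound. Equality forces $v=0$ and $\hat S(\chi)=0$ for every $\chi$ nontrivial on $L$. Then the indicator function of $S$ is $L$-invariant, so $S$ is a union of $L$-cosets over $C_5$ with equal positive class sizes. That is, $S$ consists of all five full cosets, the maximal design, with $n=5M=5N/16$. Conversely the maximal design has $NE=16\cdot65M^4=\frac{208}{125}n^4$. The upper bound for $N\ge256$ is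 the second statement of Lemma 5, since $N\ge256$ means $M\ge16$.

**Step 4. Part 3.** Near-balance comes from comparing the two bounds. By Theorem 1, $S$ is of type 5, and by minimality and Lemma 5 it satisfies $NE\le N\bar E\le(1.664+\frac{1.23}n)n^4$. With (9), $10.24\,n^2v\le1.23\,n^3$, so
$$\sum(n_i-n/5)^2=v\le0.1202\,n<\frac n8 .\qquad\square$$
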